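# A finitely presented semigroup with no identities and no free subsemigroup of rank two

## 1. Finitely generated semigroups: heads separated by growing gaps

A *semigroup identity* is a formal equality $u=v$ of two words over an alphabet of variables. A semigroup satisfies it if every substitution of elements for the variables makes the two sides equal. The identity is *nontrivial* if $u$ and $v$ are distinct words; for instance $xy=yx$ is nontrivial and defines commutativity. A *noncyclical free subsemigroup* is a subsemigroup that is free on at least two free generators. Having one excludes identities; the following slightly more general criterion is the form we use.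

**Lemma 1.** *Suppose that for each $k\ge1$ the semigroup $S$ has elements $p,q$ such that distinct words of length $\le k$ in $p,q$ represent distinct elements of $S$. Then $S$ satisfies no nontrivial identity. In particular, a semigroup with a noncyclical free subsemigroup satisfies no nontrivial identity.*

*Proof.* Let $u=v$ be nontrivial, in variables $x_1,\dots,x_r$. Substitute $x_i\mapsto xy^i$. The resulting words $U,V$ in $x,y$ are distinct, because $u$ can be recovered from $U$: cut $U$ before every letter $x$, and read the block $xy^i$ as $x_i$. Let $k$ be at least the lengths of $U$ and $V$, and put $x=p$, $y=q$ for the elements $p,q$ belonging to this $k$. The values of $U$ and $V$ differ, so $u=v$ fails in $S$. $\square$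

Question 21.1 of "Identities Of Semigroups" (https://csseminar.freemath.ch/papers/survey1985.pdf) asks for a converse: does every semigroup with finitely many generators *and finitely many defining relations* that satisfies no nontrivial identity contain a noncyclical free subsemigroup? The answer will be no. To exclude free subsemigroups we will use one simple test:
$$\text{if for all } u,v\in S \text{ there is } r\ge1 \text{ with } (uv)^r=(vu)^r,\ \text{ then } S \text{ has no noncyclical free subsemigroup,}\tag{1}$$
because distinct free generators $u,v$ satisfy $(uv)^r\neq(vu)^r$ for all $r$.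

Let us first drop the condition that the relations be finite in number. Then the question is easy. Take the alphabet $\{X,Y,t\}$ and call $X,Y$ *heads*. A word with $N$ heads has the form
$$W=t^{n_0}Z_1t^{n_1}Z_2t^{n_2}\cdots Z_Nt^{n_N},\qquad Z_i\in\{X,Y\}.$$
Let $J$ be the set of words $W$ with $n_i<i$ for some $i$ with $1\le i\le N-1$. So $XX\in J$, $XtX\notin J$, and $XtXtX\in J$ because $n_2=1<2$. The set $J$ is an ideal of the free semigroup. Multiplying $W$ on the right leaves the gaps $1,\dots,N-1$ as they are. Multiplying on the left can only add heads on the left, which replaces the index $i$ of the bad gap by $i+j$ with $j\ge0$, and still $n_i<i+j$. Let $P$ be the Rees quotient by $J$: its elements are the words outside $J$ and a zero, and a product lying in $J$ is $0$.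

**Proposition 2.** *The finitely generated semigroup $P$ satisfies no nontrivial identity, and for all $u,v\in P$ there is $r$ with $(uv)^r=(vu)^r$. Hence $P$ has no noncyclical free subsemigroup.*

*Proof.* *No identity.* Put $p=Xt^k$, $q=Yt^k$. A word of length $l\le k$ in $p,q$ has $l$ heads and $n_i=k\ge i$ for $i\le l-1$, so it lies outside $J$. Distinct words in $p,q$ are distinct words in $X,Y,t$, hence distinct elements of $P$. Lemma 1 applies.

*The powers.* If $u$ or $v$ is $0$, both sides are $0$. If $u,v$ contain no head, both are powers of $t$ and commute. Otherwise let $l=|uv|$. The word $(uv)^{l+1}$ has $N\ge l+1$ heads. Any $l$ consecutive letters of it include a head, so every gap has at most $l-1$ letters. Thus $n_{N-1}\le l-1<N-1$ and the word lies in $J$. The same holds for $(vu)^{l+1}$, so $r=l+1$ works. Now use (1). $\square$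

What changes if only finitely many relations are allowed?

## 2. Finitely many zero relations leave a free subsemigroup

The semigroup $P$ is presented by the generators $X,Y,t,0$, the rules $0g=g0=0$, and the relations $W=0$ for $W\in J$. The first thing to try is to keep only finitely many of these. Recall that two words are equal in a semigroup given by a presentation if and only if one can be turned into the other by finitely many replacements of a factor (a block of consecutive letters) equal to one side of a relation by the other side.

**Proposition 3.** *Let $E\subset J$ be finite and let $P_E$ be presented by $X,Y,t,0$ with $0g=g0=0$ and $W=0$ for $W\in E$. Then $P_E$ contains a free subsemigroup of rank $2$.*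

*Proof.* Choose $L\ge1$ with $|W|\le L$ for all $W\in E$, and put $p=Xt^L$, $q=Yt^L$. Every $W\in E\subset J$ has at least two heads and length at most $L$. In a product of copies of $p$ and $q$, a factor containing two heads has length at least $L+2$. So no relation can be applied to such a product, and it is equal in $P_E$ to no other word. Hence distinct products are distinct elements. $\square$

In particular $P$ is not finitely presented: by a textbook compactness fact, if $P$ were finitely presented, then finitely many of the relations above would already define it. Then $P=P_E$ for some finite $E\subset J$, and Propositions 2 and 3 contradict each other.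

The failure is located exactly at the condition $n_i\ge i$. It compares the length of gap $i$ with the number of heads to its left, and both are unbounded, while a zero relation sees only a bounded window. To enforce such a condition with finitely many relations, the words must carry out the comparison by local moves. Since moves are *equalities*, they can be run backwards and can be started on any word, sensible or not. So there are two opposing tasks:

1. the moves must not collapse or identify the words in $Xt^n$, $Yt^n$ with $n$ large, which calls for an invariant;
2. *every* word, in whatever strange state, must be subject to a lower bound on its gaps of the kind $n_i\ge i$.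

The plan is to place on the gap after each head a stack of marks followed by blanks $t$. The stack after a head can be made at least one higher than the stack after the previous head, by a transfer of tokens across the head, one token at a time. A word is killed when a stack leaves fewer than two blanks. Then the gap after the $i$-th head needs about $i$ cells.

## 3. Marks, messengers and tracks: the presentation of $S$

**Generators.** Let $T=\{t,m,a_0,a_1,b_0,b_1\}$, let $T'=\{p':p\in T\}$ be a disjoint copy, and add $X,Y,0$: fifteen generators. Letters of $T$ are *unprimed*, letters of $T'$ *primed*, and $X,Y$ are *heads*. The letters $a_y,b_y$ are *marks* of *type* $a$ or $b$ and *index* $y\in\{0,1\}$; $t$ is the *blank*. Letters of $T\setminus\{m\}$ are *cells*.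

The intended reading, not used in the proofs: index $1$ means "this mark has been counted by the next head". The letter $m$ is a messenger sent across a head when a mark is counted. Type $a$ means "matched with a message received from the previous stack", and type $b$ means "not yet matched".

**Relations.** Here $z,z_1,z_2,z_3\in\{X,Y\}$, $y,y_*\in\{0,1\}$, $d\in\{a,b\}$.

* (R0) $0g=g0=0$ for all generators $g$.
* (R1) $p\,q'=q'p$ for $p,q\in T$.
* (R2) $p\,z=z\,p'$ for $p\in T$.
* (R3) $m a_y=a_y m$, and the primed copies.
* (R4) $a_0a_1=a_1a_0$, $b_0b_1=b_1b_0$, $a_0b_1=a_1b_0$, and the primed copies.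
* (R5) $d_0\,z=d_1\,z\,m$.
* (R6) $m\,b_y\,g=a_y\,g$ for $g\in\{t,b_0,b_1\}$.
* (R7) $f\,t\,t=f\,b_0\,t$ for $f\in\{X,Y,m,a_0,a_1\}$.
* (R8) $tg=0$ for $g\in T\setminus\{t\}$; $b_ya_{y_*}=0$; $b_ym=0$; and the primed copies.
* (R9) $d_1\,z\,g=0$ for $g\in\{t,b_0,b_1\}$.
* (R10) $g'z=0$ and $g't'z=0$ for $g\in T\setminus\{t\}$.
* (R11) $z_1z_2z_3=0$ and $z_1z_2t'z_3=0$.

$S$ is the semigroup given by this finite presentation; $0$ is its zero. From now on, **word** means a nonempty word without the letter $0$, unless $0$ is mentioned; $|w|$ is length.

Two facts will be used all the time. The relations (R1)–(R7) do not involve the letter $0$ and preserve the sequence of heads of a word. A derivation that starts from a word can reach the letter $0$ only by applying one of (R8)–(R11) from left to right. So if a word $W$ is nonzero in $S$, every word equal to it is reached by (R1)–(R7) alone; and a word with a factor that is a left-hand side of (R8)–(R11) is $0$ in $S$.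

**Why primes are needed.** A mark must stand directly before the next head to be counted by (R5), but blanks lie between the stack and that head. By (R2) the blanks slip through the head and become primed, and by (R1) they then pass all unprimed letters. They move out of the way and can be brought back.

**Tracks.** Let $W$ have heads $Z_1,\dots,Z_N$ in order. *Gap* $i$ $(1\le i<N)$ is the factor between $Z_i$ and $Z_{i+1}$, gap $0$ is the part before $Z_1$, gap $N$ the part after $Z_N$. *Track* $i$ $(1\le i\le N)$ is the word $w_i\in T^*$ formed by the unprimed letters of gap $i$ in order, followed by the primed letters of gap $i+1$ in order with primes deleted (nothing for $i=N$).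

For example, $X\,b_1\,t\,X\,t'\,t'\,a_0\,t\,t\,t$ has gap $1$ equal to $b_1t$, gap $2$ equal to $t't'a_0ttt$, and tracks $w_1=b_1ttt$, $w_2=a_0ttt$.

For $w\in T^*$ let $M(w)$ be its number of marks, $y(w)$ its number of marks of index $1$, $A(w)$ its number of letters $a_0,a_1$, $\mu(w)$ its number of letters $m$, and $c(w)$ its number of cells; write $M_i=M(w_i)$, and so on. In the example $M_1=y_1=1$, $A_2=1$, $\mu_2=0$, $c(w_1)=c(w_2)=4$. Finally let
$$F=\{m,a_0,a_1\}^*\{b_0,b_1\}^*\{t\}^*.$$
A word over $T$ contains no unprimed left-hand side of (R8) if and only if it lies in $F$: (R8) says that after $t$ only $t$ may follow, and after $b_y$ only $b_0,b_1,t$; after $m,a_0,a_1$ anything may follow. In a word of $F$ the number of blanks is $c(w)-M(w)$, and all blanks are at the right end.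

**A computation by hand.** Four heads: $Xt^2Xt^2XX=0$ in $S$. Indeed (R7) with $f$ the second head turns it into $Xt^2Xb_0tXX$, and by (R2)
$$b_0tXX=b_0Xt'X=Xb_0't'X=0\quad\text{by (R10)}.$$
Five heads: here the second stack reports to the third.
$$\begin{aligned}
Xt^2\,Xt^3\,Xt^3\,XX
&=Xt^2\,Xb_0t^2\,Xb_0t^2\,XX &&\text{(R7) twice}\\
&=Xt^2\,Xb_0\,Xb_0t^2\,t't'\,XX &&\text{(R2), (R1): blanks of track 2 move away}\\
&=Xt^2\,Xb_1\,Xm\,b_0t^2\,t't'\,XX &&\text{(R5): the mark is counted}\\
&=Xt^2\,Xb_1\,Xa_0t^2\,t't'\,XX &&\text{(R6): the message is received}\\
&=Xt^2\,Xb_1t^2\,Xa_0t^2\,XX &&\text{(R1), (R2)}\\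
&=Xt^2\,Xb_1t^2\,Xa_0b_0t\,XX &&\text{(R7) with } f=a_0\\
&=Xt^2\,Xb_1t^2\,Xa_0\,X\,b_0't'\,X=0 &&\text{(R2), (R10)}.
\end{aligned}$$
A third track with three cells is too short. Section 5 does this in general. First we check that long tracks survive.

## 4. A conservation law, and why $S$ satisfies no identity

Fix $k\ge1$ and integers $n_1,\dots,n_k\ge k+2$.

**Definition.** A word $W$ is *good* (for $k;n_1,\dots,n_k$) if it has exactly $k$ heads, gap $0$ is empty, gap $1$ has no primed letters, and

* (G1) $w_i\in F$ and $c(w_i)=n_i$ for all $i$;
* (G2) $M_i\le i$ for all $i$;
* (G3) $y_i=A_{i+1}+\mu_{i+1}$ for $1\le i<k$;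
* (G4) $A_1=\mu_1=0$ and $y_k=0$.

Condition (G3) is the conservation law: every counted mark of track $i$ corresponds to one letter $m$ or $a$ of track $i+1$. The example $Xb_1tXt't'a_0ttt$ above is good for $(2;4,4)$. It equals $Xt^4Xt^4$ in $S$:
$$Xt^4Xt^4=Xb_0t^3Xb_0t^3=Xb_0Xb_0t^3t'^3=Xb_1Xmb_0t^3t'^3=Xb_1Xa_0t^3t'^3=Xb_1tXt't'a_0t^3 .$$

In a good word $M_i\le i\le k\le n_i-2$, so track $i$ has at least two blanks; since $w_i\in F$,
$$\text{every } w_i \text{ ends with } tt.\tag{2}$$

**Lemma 4.** *If $W$ is good, then every word equal to $W$ in $S$ is good for the same $k;n_1,\dots,n_k$ and has the same head sequence. In particular $W\ne0$ in $S$.*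

*Proof.* **Part 1: no zero relation applies.** This part shows that no left-hand side of (R8)–(R11) is a factor of a good word.

* (R8): gap $0$ is empty and gap $1$ has no primed letters. So two adjacent unprimed letters of a gap $i$ are adjacent in $w_i$, and two adjacent primed letters of a gap $i$ (then $i\ge2$) are adjacent in $w_{i-1}$. All tracks lie in $F$.
* (R9): let $d_1Z_lg$ be a factor, $g\in\{t,b_0,b_1\}$. Since gap $0$ is empty, $l\ge2$. The mark $d_1$ lies on track $l-1$, so $y_{l-1}\ge1$. The letter $g$ is the first letter of $w_l$, and $w_l\in F$, so $w_l$ contains no $m$ and no $a$: $A_l=\mu_l=0$. This contradicts (G3).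
* (R10): let $g'Z_l$ or $g't'Z_l$ be a factor, $g\ne t$. The primed letters lie in gap $l-1$, so $l-1\ge2$. The primed letters of gap $l-1$ form a suffix of $w_{l-2}$, so $w_{l-2}$ ends with $g$ or $gt$, contradicting (2).
* (R11): if $Z_iZ_{i+1}Z_{i+2}$ or $Z_iZ_{i+1}t'Z_{i+2}$ is a factor, then gap $i$ is empty and gap $i+1$ is empty or $t'$, so $w_i$ is empty or $w_i=t$. But $c(w_i)=n_i\ge k+2\ge3$.

**Part 2: (R1)–(R7) preserve goodness.** As $W$ has no letter $0$, only (R1)–(R7) can be applied to it, in either direction. They preserve the head sequence. We check that the result of one application is good.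

* (R1) changes no track. It does not apply in gap $0$, which is empty, nor in gap $1$, which has no primed letters.
* (R2): a factor $pZ_l$ has $l\ge2$, as gap $0$ is empty. Here $p$ is the last unprimed letter of gap $l-1$ and becomes the first primed letter of gap $l$; so $w_{l-1}$ is unchanged. Conversely, a factor $Z_lp'$ has $l\ge2$, as gap $1$ has no primed letters. Here $p'$ is the first primed letter of gap $l$ and becomes the last unprimed letter of gap $l-1$; again $w_{l-1}$ is unchanged. In both cases gap $0$ stays empty and gap $1$ stays without primed letters.
* (R3), (R4) act on two adjacent letters of one track. They keep $w_i\in F$, since (R3) stays inside the $\{m,a\}$-part and (R4) keeps the types in place. They keep $M_i,c(w_i),A_i,\mu_i,y_i$.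
* (R5), $d_0Z_l=d_1Z_lm$: here $l\ge2$, because the mark lies before $Z_l$ and gap $0$ is empty. Left to right, $y_{l-1}$ increases by $1$, and $m$ becomes the first letter of $w_l$, so $w_l$ stays in $F$ and $\mu_l$ increases by $1$. Both sides of (G3) for $i=l-1$ grow by $1$, and the other equations (G3) are untouched. (G4) is unaffected since $l\ge2$ and $l-1<k$. Numbers of cells and marks do not change. Right to left is the inverse: that $m$ is the first letter of $w_l$ and is deleted, and a $1$ becomes a $0$ on track $l-1$.
* (R6), $m\,b_y\,g=a_y\,g$, acts inside one track $w_i$. Left to right: in a word of $F$ the factor $m\,b_y$ sits at the border of the $\{m,a\}$-part and the $b$-part, so after the replacement the word is in $F$. Right to left: since $g\in\{t,b_0,b_1\}$ follows, $a_y$ is the last letter of the $\{m,a\}$-part, and $m\,b_y\,g$ in its place keeps the word in $F$. In both cases $A_i+\mu_i$, $y_i$, $M_i$, $c(w_i)$ are preserved. For $i=1$ neither direction applies, as $w_1$ has no $m$ and no $a$; so (G4) is safe.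
* (R7) left to right, $ftt\to fb_0t$, in track $i$. If $f=Z_i$, then $w_i\in F$ begins with $t$, so $w_i$ consists of blanks, $M_i=0$, and $M_i$ becomes $1\le i$. If $f\in\{m,a_0,a_1\}$, then $i\ge2$ by (G4). Since $f$ is followed by $t$ in $w_i\in F$, the word $w_i$ has no $b$. Therefore
$$M_i=A_i\le A_i+\mu_i=y_{i-1}\le M_{i-1}\le i-1,$$
and $M_i$ becomes at most $i$. In all cases $w_i$ stays in $F$, and $c(w_i),A_i,\mu_i,y_i$ do not change.
* (R7) right to left, $fb_0t\to ftt$: this $b_0$ is the only $b$ of $w_i$, because it is preceded by $Z_i$, $m$ or an $a$ and followed by $t$. So $w_i$ stays in $F$, $M_i$ decreases by $1$, and the other quantities do not change.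

So the good words with the given parameters and head sequence form a set closed under every applicable relation, and none of them contains the letter $0$. $\square$

The inequality chain for (R7) is the only place where (G2) needs an argument. It is where the invariant must know that a stack grows only after all its marks have been matched.

**Proposition 5.** *$S$ satisfies no nontrivial identity. For each $k$, with $x=Xt^{k+2}$, $y=Yt^{k+2}$, all words of length $\le k$ in $x,y$ represent pairwise distinct nonzero elements of $S$.*

*Proof.* A word of length $l\le k$ in $x,y$ has $l$ heads, empty gap $0$, no primed letters, and all tracks equal to $t^{k+2}$. It is good for $(l;k+2,\dots,k+2)$: indeed $k+2\ge l+2$, and $M_i=A_i=\mu_i=y_i=0$. By Lemma 4 it is nonzero, and its value in $S$ determines its head sequence, which is the given word in $x,y$. So distinct words have distinct values, and Lemma 1 shows that no nontrivial identity holds. $\square$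

## 5. Nonzero words have long tracks

**Definition.** A word is *standard* if it has the form $h\,Z_1w_1Z_2w_2\cdots Z_Nw_N$ with $N\ge1$, heads $Z_i$, $h\in(T\cup T')^*$, and $w_i\in T^*$.

So a standard word has primed letters only in $h$, and its $w_i$ are its tracks.

**Lemma 6.** *Every word with $N\ge1$ heads equals in $S$ a standard word of the same length whose $w_i$ are its tracks.*

*Proof.* In each gap $i\ge1$ use (R1) to move the primed letters to the left end of the gap, keeping the order of primed letters and the order of unprimed letters. If they are then $p_1'p_2'\cdots p_s'$, use (R2) in the form $Z_ip'=pZ_i$ for $p_1',p_2',\dots$ in turn: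
$$Z_ip_1'\cdots p_s'=p_1Z_ip_2'\cdots p_s'=\dots=p_1\cdots p_sZ_i .$$
So $p_1\cdots p_s$ lands at the right end of gap $i-1$, after the original unprimed letters of that gap. For $i\ge2$ it completes track $i-1$; for $i=1$ it becomes part of $h$. The relations (R1), (R2) preserve length. $\square$

**Lemma 7.** *If $W=hZ_1w_1\cdots Z_Nw_N$ is standard and $W\ne0$ in $S$, then $c(w_i)\ge i+1$ for all $1\le i\le N-2$.*

*Proof.* If $N\le2$ there is nothing to prove. Let $D=N-2\ge1$. We transform $W$ by (R1)–(R7) into other standard words with the same $h$ and the same heads, always again denoted $hZ_1w_1\cdots Z_Nw_N$. They are equal to $W$ in $S$, hence nonzero. No transformation below changes any $c(w_i)$: besides moving letters, they only insert or delete $m$, which is not a cell, or change a mark or blank of a track into another mark or blank of the same track.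

**Step 0.** *Shape of the tracks: in every such word, $w_i\in F$ for all $i$, and $w_i$ ends with $tt$ for all $i\le D$.* This step guarantees that the later moves have room.

If some $w_i\notin F$, it contains a left-hand side of (R8), so $W=0$, a contradiction. Let $i\le D$, so that $Z_{i+1}$ and $Z_{i+2}$ exist. If $w_i=vs$, then the suffix $s$ can be moved by (R2) through $Z_{i+1}$ and by (R1) through $w_{i+1}$:
$$Z_i\,vs\,Z_{i+1}w_{i+1}Z_{i+2}=Z_i\,v\,Z_{i+1}w_{i+1}s'Z_{i+2}.\tag{3}$$
If $w_i$ ends with $g\ne t$, take $s=g$; if it ends with $gt$, $g\ne t$, take $s=gt$. Then (R10) gives $W=0$, a contradiction. If $w_i$ is empty or $w_i=t$, then by (R2)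
$$Z_iw_iZ_{i+1}w_{i+1}Z_{i+2}=Z_iZ_{i+1}w_i'w_{i+1}Z_{i+2}=Z_iZ_{i+1}w_i'Z_{i+2}w_{i+1}',$$
and (R11) gives $W=0$, a contradiction. In all other cases $w_i$ has at least two letters, and the last two are $tt$.

**Tool.** *Bringing a mark of a chosen index up to the next head.* Suppose $i\le N-1$ and $w_i$ contains a mark of index $y$. As $w_i\in F$, the relations (R3) move all letters $m$ of $w_i$ to its left end. Then the marks are consecutive, of types $a\cdots ab\cdots b$, and followed by the blanks. By (R4) the indices of any two adjacent marks can be exchanged while the types stay in place: for types $aa$ and $bb$ by the first two relations, for types $ab$ by $a_0b_1=a_1b_0$. So we may assume that the last mark has index $y$, that is, $w_i=v\,d_y\,t^e$ with $d\in\{a,b\}$. This reordering changes none of $M,y,c$ of any track. Now move $t^e$ as in (3):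
$$\cdots Z_i\,v\,d_y\,Z_{i+1}\,w_{i+1}\,t'^{\,e}\cdots .\tag{4}$$
After some work on the factor $d_yZ_{i+1}w_{i+1}$ we move $t'^{\,e}$ back by (R1), (R2), and the word is standard again.

**Step 1.** *We can achieve $y(w_i)=0$ for all $i\le D-1$.* This clears whatever counts an arbitrary word starts with.

For $i=1,\dots,D-1$ in turn, while $y(w_i)>0$, do the following. By Step 0, $w_{i+1}\in F$ ends with $tt$. Use the Tool with index $1$ to reach (4) with $d_1$. If $w_{i+1}$ contains no $m$ and no $a$, its first letter is in $\{t,b_0,b_1\}$, and $W=0$ by (R9), a contradiction. If $w_{i+1}$ contains no $m$ but contains an $a$, let $a_{y_*}$ be the last one. The next letter $g$ exists, since $w_{i+1}$ ends with $tt$, and $g\in\{t,b_0,b_1\}$; so (R6) read backwards replaces $a_{y_*}g$ by $m\,b_{y_*}\,g$. So we may assume that $w_{i+1}$ contains an $m$. In $F$ all letters before its first $m$ are $a$'s, so by (R3) we may assume that $m$ is the first letter of $w_{i+1}$. Then (R5) replaces $d_1Z_{i+1}m$ by $d_0Z_{i+1}$. This lowers $y(w_i)$ by $1$ and changes no other $y(w_j)$, because (R3), (R4), (R6) preserve the index counts of each track. The loop ends with $y(w_i)=0$, and the zeros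 obtained for smaller $i$ are kept.

**Step 2.** *For $i=1,\dots,D-1$ in turn, we can achieve $M(w_{i+1})\ge M(w_i)+1$, without changing $M(w_j)$ for $j\ne i+1$ or $y(w_j)$ for $j\ne i$.* This makes each stack higher than the previous one.

At the start of stage $i$ we have $y(w_i)=0$, by Step 1 and because earlier stages did not change $y(w_i)$. Let $r=M(w_i)$; this number stays constant during stage $i$. Two moves are used.

*Raise*, available when $w_{i+1}$ has no letter $b$. As $i+1\le D$, Step 0 gives $w_{i+1}\in\{m,a_0,a_1\}^*t^e$ with $e\ge2$. Let $f\in\{X,Y,m,a_0,a_1\}$ be the letter of $Z_{i+1}w_{i+1}$ before $t^e$. By (R7), $ftt\to fb_0t$. This raises $M(w_{i+1})$ by $1$ and changes no $y(w_j)$ and no $A(w_j)$.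

*Match*, available when $y(w_i)<r$ and $w_{i+1}$ contains a $b$. As $y(w_i)<M(w_i)$, the track $w_i$ has a mark of index $0$. Use the Tool with index $0$ and replace $d_0Z_{i+1}$ by $d_1Z_{i+1}m$ (R5); so $w_{i+1}$ has become $m\,w_{i+1}$. All letters before the first $b_y$ are $m$ or $a$, so (R3) moves the new $m$ to just before that $b_y$. The letter $b_y$ is followed by some $g\in\{t,b_0,b_1\}$, since $w_{i+1}\in F$ ends with $tt$. Apply (R6): $m\,b_y\,g\to a_y\,g$. As a result $y(w_i)$ and $A(w_{i+1})$ increase by $1$, while $M(w_i)$, $M(w_{i+1})$, $y(w_{i+1})$ and all data of the other tracks do not change.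

Perform Match $r$ times, with Raise before it whenever $w_{i+1}$ has no $b$. Step 0 applies after each move, so Raise is always possible when it is needed. As $y(w_i)$ starts at $0$, Match is allowed $r$ times. Since Raise does not change $A(w_{i+1})$, we now have $A(w_{i+1})\ge r$. If no $b$ is present, Raise once more. Then $w_{i+1}$ has at least $r$ letters of type $a$ and at least one of type $b$, so $M(w_{i+1})\ge r+1$. The numbers $y(w_j)$, $j\ne i$, have not changed, so the next stage can start.

**Step 3.** *Counting cells.* Stage $i$ changes $M(w_j)$ only for $j=i+1$, so the inequalities from all stages hold together at the end. With $M(w_1)\ge0$ they give $M(w_i)\ge i-1$ for $1\le i\le D$. By Step 0 the track $w_i$ also has two blanks. Hence $c(w_i)\ge i+1$ for $i\le D$. The transformations did not change the numbers $c(w_i)$, so this holds for the original word. $\square$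

## 6. Nilpotency, and the equality of $(uv)^r$ and $(vu)^r$

**Proposition 8.** *If a word $u$ contains a head, then $u^K=0$ in $S$ for all $K\ge2|u|+1$.*

*Proof.* The word $u^K$ has $N\ge K\ge3$ heads. By Lemma 6 it equals a standard word whose $w_i$ are the tracks of $u^K$. Any $|u|$ consecutive letters of $u^K$ include a head, so every gap of $u^K$ has at most $|u|-1$ letters. A track consists of letters from two gaps, so $c(w_{N-2})\le2|u|-2$. If $u^K\ne0$, Lemma 7 gives $c(w_{N-2})\ge N-1\ge2|u|$, a contradiction. $\square$

**Lemma 9.** *If $u,v$ are words without heads, then either $uv=vu$ in $S$, or $(uv)^2=(vu)^2=0$ in $S$.*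

*Proof.* By (R1), $u=u_1u_2'$ and $v=v_1v_2'$ with $u_j,v_j\in T^*$ (possibly empty), where $w'$ denotes the word $w$ with all letters primed. Again by (R1), $uv=u_1v_1(u_2v_2)'$ and
$$(uv)^2=(u_1v_1)^2\bigl((u_2v_2)^2\bigr)'.$$
Suppose $(uv)^2\ne0$. By (R8) and its primed copy, $(u_1v_1)^2$ and $(u_2v_2)^2$ lie in $F$. In a word of $F$ the classes $\{m,a_0,a_1\}$, $\{b_0,b_1\}$, $\{t\}$ occur in this order. If a square $ww$ lies in $F$, the class of the last letter of the first $w$ does not come after that of the first letter of the second $w$, so all letters of $w$ lie in one class. Letters of one class commute by (R3), (R4), and so do their primed copies. Hence $u_1v_1=v_1u_1$ and $(u_2v_2)'=(v_2u_2)'$, and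
$$uv=u_1v_1(u_2v_2)'=v_1u_1(v_2u_2)'=vu .$$
By symmetry, $(vu)^2\ne0$ also gives $uv=vu$. If neither square is nonzero, both are $0$. $\square$

**Theorem 10 (answer to Question 21.1: no).** *$S$ is finitely presented and satisfies no nontrivial identity, but for all words $u,v$ (possibly containing $0$) with $l=|u|+|v|$,*
$$(uv)^{2l+1}=(vu)^{2l+1}\quad\text{in } S.$$
*Hence $S$ contains no noncyclical free subsemigroup.*

*Proof.* The presentation is finite, and the absence of identities is Proposition 5. If $u$ or $v$ contains the letter $0$, both sides are $0$. Otherwise, if $uv$ contains a head, so does $vu$; both have length $l$, and both sides are $0$ by Proposition 8 with $K=2l+1$. Otherwise use Lemma 9: either $uv=vu$, or both squares are $0$ and so are both higher powers. The last claim is (1). $\square$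

## 7. A nil ideal, the growth of $S$, and two generators

Three supplements follow; the answer above does not depend on them. An ideal is *nil* if each of its elements has a power equal to $0$. The *growth function* $\gamma_S(\ell)$ is the number of elements of $S$ represented by words of length $\le\ell$, the letter $0$ being allowed; for other semigroups it is defined in the same way with respect to given generators. Growth is *subexponential* if $\log\gamma(\ell)/\ell\to0$.

**Theorem 11.**

1. *$S$ has a nil ideal $I$ such that $S/I$ satisfies the identity $(xy)^2=(yx)^2$.*
2. *$C_1\sqrt\ell\log\ell\le\log\gamma_S(\ell)\le C_2\sqrt\ell\log\ell$ for some constants $C_1,C_2>0$ and all $\ell\ge2$.*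
3. *There is a finitely presented semigroup $Q$ with two generators that satisfies no nontrivial identity and has subexponential growth; in particular it has no noncyclical free subsemigroup. Two is the least possible number of generators.*

*Proof of 1.* Let $I$ consist of $0$ and all elements represented by words with a head. A product of such a word with any other word has a head, or contains $0$; so $I$ is an ideal. It is nil by Proposition 8. Words equal to a given nonzero word are reached from it by (R1)–(R7), so the number of heads is an invariant of a nonzero element. Thus the Rees quotient $S/I$ consists of the nonzero headless elements and $0$. If $x$ or $y$ is $0$, both sides of the identity are $0$; otherwise Lemma 9 gives $(xy)^2=(yx)^2$. $\square$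

*Proof of 2.* **Upper bound.** The purpose is to bound the number of heads by Lemma 7 and then to count exponents. By (R3), (R4), a word $w\in F$ is equal in $S$ to a word determined by the numbers of its letters $m,a_0,a_1,b_0,b_1,t$, six exponents; the same holds for primed copies. A nonzero headless element represented by a word of length $\le\ell$ equals $w_1w_2'$ with $w_1,w_2\in F$, by (R1) and (R8), so it is determined by $12$ exponents $\le\ell$.

A nonzero element with $N\ge1$ heads represented by a word of length $\le\ell$ is, by Lemma 6, represented by a standard word $hZ_1w_1\cdots Z_Nw_N$ of the same length. If $N\ge2$, Lemma 7 gives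
$$\ell\ge\sum_{i=1}^{N-2}(i+1)=\frac{(N-2)(N+1)}2\ge\frac{(N-2)^2}2,$$
so $N\le2+\sqrt{2\ell}$, which also holds for $N\le1$. Since the word is nonzero, each $w_i\in F$ is determined up to equality in $S$ by $6$ exponents, and $h$, like a headless element, by at most $12$. There are $2^N$ head sequences. Allowing $N=0$ for headless elements and adding $1$ for the zero, we get
$$\gamma_S(\ell)\le1+\sum_{0\le N\le2+\sqrt{2\ell}}2^N(\ell+1)^{6N+12}.$$
There are at most $3+\sqrt{2\ell}$ summands, and the logarithm of each is at most $(2+\sqrt{2\ell})\log2+(24+6\sqrt{2\ell})\log(\ell+1)$. So $\log\gamma_S(\ell)\le C_2\sqrt\ell\log\ell$ for a suitable $C_2$ and all $\ell\ge2$.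

**Lower bound.** Good words with different parameters are different elements, and we count them. For $k\ge1$ consider the words $Xt^{n_1}Xt^{n_2}\cdots Xt^{n_k}$ with $k+2\le n_i\le2k+1$. Each is good for $(k;n_1,\dots,n_k)$, with $M_i=A_i=\mu_i=y_i=0$. By Lemma 4 they are nonzero and pairwise distinct in $S$. There are $k^k$ of them, of length at most $k(2k+2)$. Hence $\gamma_S(2k^2+2k)\ge k^k$.

Let $\ell\ge64$ and let $k$ be the largest integer with $2k^2+2k\le\ell$; then $k\ge2$. By maximality $2(k+1)(k+2)>\ell$, so $(2k)^2\ge(k+2)^2>\ell/2$ and $k>\sqrt{\ell/8}$. As $\ell\ge64$, we have $\ell/8\ge\sqrt\ell$, so $\log k\ge\frac14\log\ell$. Therefore $\log\gamma_S(\ell)\ge k\log k\ge\frac1{4\sqrt8}\sqrt\ell\log\ell$. For $2\le\ell<64$ we have $\gamma_S(\ell)\ge2$, since $X\ne0$ (the word $Xt^3$ is good, hence nonzero); and $\sqrt\ell\log\ell$ is bounded there. Decreasing the constant gives $C_1$ for all $\ell\ge2$. $\square$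

*Proof of 3.* **The presentation of $Q$.** Let $g_1,\dots,g_{14}$ be the generators of $S$ other than $0$, let $\varphi(g_i)=\alpha\beta^i\alpha$, extended multiplicatively to words, and let $\zeta$ denote the word $\alpha^3$. Let $Q$ be generated by $\alpha,\beta$ with the relations
$$\zeta\alpha=\alpha\zeta=\zeta\beta=\beta\zeta=\zeta,\qquad\beta^{15}=\zeta,\qquad\beta\alpha\beta=\zeta,$$
together with $\varphi(U)=\varphi(V)$ for each relation $U=V$ in (R1)–(R7), and $\varphi(U)=\zeta$ for each relation $U=0$ in (R8)–(R11). Thus $Q$ is finitely presented and $\zeta$ is a zero of $Q$.

**Admissible words.** This step describes the words that the first line of relations does not kill. Call a word over $\{\alpha,\beta\}$ *admissible* if it has no factor $\alpha^3$, $\beta^{15}$, $\beta\alpha\beta$. Non-admissible words equal $\zeta$ in $Q$. In an admissible word consecutive maximal $\beta$-blocks are separated by exactly $\alpha\alpha$, all $\beta$-blocks have length $\le14$, and the initial and final $\alpha$-runs have length $\le2$. Call a maximal $\beta$-block *complete* if it is preceded and followed by $\alpha$; an incomplete block contains the first or the last letter of the word.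 So an admissible word without complete blocks has at most two $\beta$-blocks, and there are only finitely many such words, say $C$.

An admissible word with a complete block is uniquely of the form
$$v=P\,\varphi(s)\,R,\qquad P\in\{1\}\cup\{\beta^j\alpha:0\le j\le14\},\quad R\in\{1\}\cup\{\alpha\beta^j:0\le j\le14\},\tag{5}$$
with $s$ a nonempty word in the $g_i$. Indeed, the complete blocks $\beta^{i_1},\dots,\beta^{i_n}$ are consecutive and separated by $\alpha\alpha$; giving each its two neighboring letters $\alpha$ produces $\varphi(g_{i_1}\cdots g_{i_n})$. What remains on the left is empty if the initial $\alpha$-run before the first complete block has length $1$, it is $\alpha$ if that run has length $2$, and it is $\beta^j\alpha$ if an incomplete block $\beta^j$ comes first. The right end is symmetric. For instance, $\beta^2\alpha\alpha\beta\alpha\alpha\beta^3\alpha$ has $P=\beta^2\alpha$, $s=g_1g_3$, $R=1$. Conversely, all words (5) are admissible: their $\beta$-blocks have length $\le14$, the blocks are separated by $\alpha\alpha$, and $\alpha$-runs at the ends have length $\le2$.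

**Zero goes to zero.** If a word $s$ is $0$ in $S$, then $\varphi(s)=\zeta$ in $Q$. Follow a derivation of $s=0$ up to the first use of a relation $U=0$ from (R8)–(R11). Until then only (R1)–(R7) are used, so $\varphi(s)=\varphi(s_1)$ in $Q$, where $s_1$ has $U$ as a factor. Then $\varphi(s_1)$ has the factor $\varphi(U)=\zeta$, and $\zeta$ is a zero.

**The class of a nonzero word.** Let $s\ne0$ in $S$ and $v=P\varphi(s)R$ as in (5). We claim that the words equal to $v$ in $Q$ are exactly the words $P\varphi(s_1)R$ with $s_1=s$ in $S$. The word $v$ is admissible. If $\varphi(w)$ is a factor of $v$, then each of its $\beta$-blocks is preceded and followed by $\alpha$ inside it, so these blocks are consecutive complete blocks of $v$, and the factor comes from an occurrence of $w$ as a factor of $s$. So no relation having $\zeta$ as a side applies to $v$. A use of $\varphi(U)=\zeta$ from left to right would require a factor $U$ of $s$ with $U=0$ in $S$, contrary to $s\ne0$; from right to left it needs the factor $\alpha^3$; and each side of every other such relation contains $\alpha^3$, $\beta^{15}$ or $\beta\alpha\beta$. A relation $\varphi(U)=\varphi(V)$ changes $v$ to $P\varphi(s_1)R$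 with $s_1=s$ in $S$, and $s_1\ne0$, so the argument repeats. Conversely, if $s_1=s$ in $S$, then, as $s\neq0$, the two words are connected by (R1)–(R7), and $P\varphi(s_1)R=v$ in $Q$.

**Embedding.** The map $g_i\mapsto\varphi(g_i)$, $0\mapsto\zeta$ respects all defining relations of $S$, so it is a homomorphism $S\to Q$. It is injective: if $s\ne0$ in $S$, the words equal to $\varphi(s)$ in $Q$ are exactly the $\varphi(s_1)$ with $s_1=s$ in $S$. By the uniqueness in (5), $\varphi(s)=\varphi(s_2)$ in $Q$ forces $s_2=s$ in $S$, and $\varphi(s)\ne\zeta$ because $\alpha^3$ is not admissible. So $Q$ contains a copy of $S$, and by Proposition 5 it satisfies no nontrivial identity.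

**Growth of $Q$.** An element of $Q$ represented by a word of length $\le\ell$ is $\zeta$, or one of at most $C$ elements given by admissible words without complete blocks, or is given by $P\varphi(s)R$ with $|s|\le\ell$. In the last case it depends only on $P$, $R$ and the element of $S$ represented by $s$: if $s=s_1\neq0$ in $S$ this was shown above, and if $s=0$ in $S$ the element is $\zeta$. There are $16$ choices each for $P$ and $R$. Hence
$$\gamma_Q(\ell)\le1+C+16^2\gamma_S(\ell),$$
which is subexponential by part 2. If $Q$ had a free subsemigroup with two free generators, represented by words of length $\le L$, then the $2^n$ products of $n$ of them would be distinct elements represented by words of length $\le nL$, so $\gamma_Q(nL)\ge2^n$ for all $n$, a contradiction. So $Q$ has no noncyclical free subsemigroup.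

**One generator is not enough.** A one-generated semigroup is commutative, hence satisfies the nontrivial identity $xy=yx$. $\square$
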